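# Gluing $SO(4,1)$ to $SO(3,2)$: a Harish-Chandra cell whose multiplicities come from no subgroup

## 1. Two orthogonal groups glued along their component groups

Let $\Gamma_1=SO(4,1)$ and $\Gamma_2=SO(3,2)$. Each has two connected components. Let $\Gamma_i^0$ be the identity component and $\eta_i:\Gamma_i\to\{\pm1\}$ the character with kernel $\Gamma_i^0$. Glue the two groups along their component groups:
$$\Gamma_\Delta=\{(\gamma_1,\gamma_2)\in\Gamma_1\times\Gamma_2:\ \eta_1(\gamma_1)=\eta_2(\gamma_2)\}.$$
So $\Gamma_\Delta$ contains $\Gamma_1^0\times\Gamma_2^0$ with index 2, and it is contained in $\Gamma_1\times\Gamma_2$ with index 2.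

An index-two pair $\Gamma^0\subset\Gamma$ produces signs in two ways. Let $\mathcal K(\Gamma)_\lambda$ be the Grothendieck group, with complex coefficients, of Harish-Chandra modules of $\Gamma$ of infinitesimal character $\lambda$, and let $\eta$ be the character of $\Gamma$ with kernel $\Gamma^0$. Put
$$\mathcal K(\Gamma^0)_\lambda=E=E^+\oplus E^-,\qquad T=\{\Theta\in\mathcal K(\Gamma)_\lambda:\ \eta\Theta=-\Theta\},$$
where $E^\pm$ are the $\pm1$-eigenspaces of $\Gamma/\Gamma^0$ acting on $\mathcal K(\Gamma^0)_\lambda$ by conjugation. The space $E^-$ sees modules of $\Gamma^0$ that are moved by conjugation; $T$ sees modules of $\Gamma$ that are moved by the twist with $\eta$. The integral Weyl group acts on all of these spaces.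

We take $\lambda_1=(\frac32,\frac12)$ for $\Gamma_1$ and $\lambda_2=(3,1)$ for $\Gamma_2$. Both have integral Weyl group $W(B_2)=\langle s,t\rangle$, with $s$ the reflection in the long root $e_1-e_2$ and $t$ the reflection in the short root $e_2$. The irreducible representations of $W(B_2)$ are $1$, $\mathrm{sgn}$, $\chi_{lo}$ ($s=-1$, $t=1$), $\chi_{sh}$ ($s=1$, $t=-1$), and the 2-dimensional $r$. A 2-dimensional representation in which $s$ and $t$ do not commute is $r$. We shall prove two things. First,
$$\mathcal K(\Gamma_\Delta)_\lambda\cong (E_1^+\otimes E_2^+)\ \oplus\ (E_1^-\otimes E_2^-)\ \oplus\ (T_1\otimes T_2).\tag{1}$$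
Second, the constituents lying in $\{r,\chi_{lo},\chi_{sh}\}$ are the following, each of multiplicity one:

| | $E^+$ | $E^-$ | $T$ |
|---|---|---|---|
| $SO(4,1)$, $\lambda_1=(\frac32,\frac12)$ | $r$ | $\chi_{lo}$ | $\chi_{sh}$ |
| $SO(3,2)$, $\lambda_2=(3,1)$ | $r$ | $\chi_{sh}$ | $\chi_{lo}$ |

In the second row the roles of $E^-$ and $T$ are interchanged. Thus gluing produces $r\otimes r+\chi_{lo}\otimes\chi_{sh}+\chi_{sh}\otimes\chi_{lo}$. This sum is a counterexample to a conjecture, stated in "Structure of Harish-Chandra cells" (https://math.mit.edu/sites/lg/2020/Sep9_David_Vogan.pdf), which says that the multiplicities in a cell are always governed by a subgroup of a certain finite group. The next section makes that precise.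

## 2. Cells, families, and the numbers $m_S$

Let $G$ be a connected complex reductive algebraic group, $G(\mathbb R)$ a real form with Cartan involution $\theta$, $K(\mathbb R)=G(\mathbb R)^\theta$, $K=G^\theta$ its complexification, $\mathfrak g=\mathrm{Lie}(G)$. Fix a Cartan and a Borel subalgebra $\mathfrak h\subset\mathfrak b\subset\mathfrak g$, and let $W=W(\mathfrak g,\mathfrak h)$. Let $\lambda\in\mathfrak h^*$ be dominant and regular, not necessarily integral. Let $R(\lambda)$ be the system of integral roots and $W(\lambda)$ its Weyl group. Let $\mathrm{Irr}(\mathfrak g,K)_\lambda$ be the set of irreducible $(\mathfrak g,K)$-modules of infinitesimal character $\lambda$, and $K\mathcal M(\mathfrak g,K)_\lambda=\mathbb Z\cdot\mathrm{Irr}(\mathfrak g,K)_\lambda$.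

**Coherent continuation.** Let $\Lambda$ be the root lattice and $G^{\rm ad}$ the adjoint group. A *coherent family* is a map $\Theta$ from $\lambda+\Lambda$ to virtual modules such that $\Theta(\mu)$ has infinitesimal character $\mu$ and
$$F\otimes\Theta(\mu)=\sum_{\nu\in\mathrm{wt}(F)}\Theta(\mu+\nu)\qquad(F\in\mathrm{Rep}(G^{\rm ad})),$$
weights counted with multiplicity. Each $X$ lies in a unique coherent family with $\Theta(\lambda)=X$, and $w\cdot X=\Theta(w^{-1}\lambda)$ defines the action of $W(\lambda)$.

**Example.** For $SL(2,\mathbb R)$ write infinitesimal characters as numbers $n$. For $n\in\mathbb Z$ let $\Theta^+(n)$ be the class of the Verma-type $(\mathfrak g,K)$-module with lowest weight $n+1$, and $\Theta^-(n)$ that of the one with highest weight $-n-1$. Tensoring such a module with $F$ gives a filtration by modules of the same type, so $\Theta^{\pm}$ are coherent (for $\Theta^-$ use that the weights of $F$ are symmetric). For $n\ge1$, $\Theta^\pm(n)=D_n^\pm$ is a discrete series. The $K$-weights of $\Theta^+(-n)$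 are $-n+1,-n+3,\dots$. The first $n$ of them, up to $n-1$, make up the $n$-dimensional representation $F_n$, and the rest make up $D_n^+$. Similarly for $\Theta^-$. Hence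
$$\Theta^\pm(-n)=D_n^\pm+F_n,\qquad s\cdot D_n^\pm=D_n^\pm+F_n,\qquad s\cdot F_n=-F_n.\tag{2}$$

**Cells.** Let $\le_{LR}$ be the preorder on $\mathrm{Irr}(\mathfrak g,K)_\lambda$ generated by "$[Y]$ appears in $w\cdot X$ for some $w\in W(\lambda)$". Equivalently, $Y\le_{LR}X$ if and only if $Y$ is a composition factor of $F\otimes X$ for some finite-dimensional $F\in\mathrm{Rep}(G^{\rm ad})$. The *HC cells* are the classes of the relation $Y\le_{LR}X\le_{LR}Y$. A cell $C$ gives a $W(\lambda)$-representation $C_{\mathbb Z}$ with basis $C$: the span of all $Y$ with $Y\le_{LR}X$ for some $X\in C$, modulo the span of those $Y$ among them that are not in $C$. Let $m_C(\sigma)$ be the multiplicity of $\sigma\in\mathrm{Irr}\,W(\lambda)$ in $C_{\mathbb Z}$. In the example, (2) shows that $\{F_n\}$ is a cell with $C_{\mathbb Z}=\mathrm{sgn}$, and that $\{D_n^+\}$ and $\{D_n^-\}$ are cells with $C_{\mathbb Z}=1$.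

**Families.** Let $G(\lambda)$ be a connected complex reductive group with root system $R(\lambda)$. The irreducible representations of $W(\lambda)$ split into Lusztig families. Each family $\Sigma$ contains a unique special representation $\sigma_s$, which is the Springer representation of (special nilpotent orbit $\mathcal O\subset\mathrm{Lie}\,G(\lambda)$, trivial local system), normalized so that the regular orbit gives the trivial representation. Let $\overline A=\overline A(\mathcal O)$ be Lusztig's canonical quotient. For a finite group $F$, $\mathcal M(F)$ is the set of pairs $(x,\xi)$, with $x\in F$ and $\xi$ an irreducible representation of the centralizer $F^x$, modulo conjugation. Lusztig gives an injection $\Sigma\hookrightarrow\mathcal M(\overline A)$ with $\sigma_s\mapsto(1,\mathrm{triv})$. Write $\sigma(x,\xi)$ for the member of $\Sigma$ with label $(x,\xi)$.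

**The number $m_S$.** For a subgroup $S\subset F$ and $(x,\xi)\in\mathcal M(F)$,
$$m_S(x,\xi)=\sum_s\dim(\xi^g)^{S^s},$$
summed over the $S$-conjugacy classes of $s\in S$ that are $F$-conjugate to $x$; here $gxg^{-1}=s$, $\xi^g$ is $\xi$ transported to $F^s$, and $S^s$ is the centralizer of $s$ in $S$. If $F$ is abelian, at most $s=x$ contributes, so
$$m_S(x,\xi)=1\ \text{ if }x\in S\text{ and }\xi|_S=1,\qquad m_S(x,\xi)=0\ \text{ otherwise}.\tag{3}$$

**Known results (McGovern, Binegar).** Each $C_{\mathbb Z}$ contains a special representation $\sigma_s(C)$. It determines $\mathcal O(C)$, a family $\Sigma$ and $\overline A(\mathcal O)$, and the following hold.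

(i) $C_{\mathbb Z}=\sum_{\sigma\in\Sigma}m_C(\sigma)\sigma$, with $m_C(\sigma)\in\mathbb N$ and $m_C(\sigma_s)=1$.

(ii) If $G(\mathbb R)$ is a real form of type A, $SO(n)$, $Sp(2n)$, or exceptional, there is a subgroup $S(C)\subset\overline A$ with $m_C(\sigma(x,\xi))=m_{S(C)}(x,\xi)$ for every $\sigma(x,\xi)\in\Sigma$.

(iii) If $G(\mathbb R)$ is a complex group, then $\mathcal O=\mathcal O_1\times\mathcal O_1$, $\overline A=\overline A_1\times\overline A_1$ with $\overline A_1=\overline A(\mathcal O_1)$, and $S(C)$ is the diagonal subgroup.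

**Conjecture.** The conclusion of (ii) holds for every real form $G(\mathbb R)$ of every connected complex reductive $G$, every dominant regular $\lambda$ and every HC cell $C\subset\mathrm{Irr}(\mathfrak g,K)_\lambda$.

## 3. The three-element family of $B_2$ and the five subgroups of $(\mathbb Z/2)^2$

For $B_2$ (Lusztig, *Characters of Reductive Groups over a Finite Field*, Ch. 4) the families are $\{1\}$, $\{\mathrm{sgn}\}$ and $\{r,\chi_{lo},\chi_{sh}\}$. For the last one $\mathcal O$ is subregular, $\overline A=\mathbb Z/2=\{1,g\}$, $r=\sigma_s=\sigma(1,1)$, and $\{\chi_{sh},\chi_{lo}\}=\{\sigma(g,1),\sigma(1,\varepsilon)\}$, where $\varepsilon$ is the nontrivial character. The label $(g,\varepsilon)$ is not used. Put $\sigma_g=\sigma(g,1)$ and $\sigma_\varepsilon=\sigma(1,\varepsilon)$. Which of $\chi_{sh},\chi_{lo}$ is $\sigma_g$ will not matter. What matters is that the labeling depends only on the root system, so it is the same on each $B_2$-factor of a product.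

For one $B_2$, formula (3) gives $r+\sigma_\varepsilon$ for $S=1$ and $r+\sigma_g$ for $S=\mathbb Z/2$. The table of Section 1 agrees: the part of $\mathcal K(SO(4,1)_0)_{\lambda_1}=E_1$ in the family is $r+\chi_{lo}$. Also $\mathcal K(SO(4,1))_{\lambda_1}$ is the sum of its $\eta$-eigenspaces, which are $E_1^+$ (see Section 5) and $T_1$, so its part in the family is $r+\chi_{sh}$.

For $B_2^n$, families, $\overline A$ and labels are products. Let $\Sigma$ be the family of $r^{\otimes n}$, and write $\overline A=\mathbb F_2^n$ additively, identifying characters with $\mathbb F_2^n$ too, via $\xi(x)=\sum x_i\xi_i$. The labels in $\Sigma$ are the $(x,\xi)$ with $x_i\xi_i=0$ for all $i$. For $n=2$ the five subgroups of $(\mathbb Z/2)^2$ give, by (3):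

| $S$ | $\sum_{\Sigma}m_S(x,\xi)\,\sigma(x,\xi)$ |
|---|---|
| $1$ | $(r+\sigma_\varepsilon)\otimes(r+\sigma_\varepsilon)$ |
| $\mathbb Z/2\times1$ | $(r+\sigma_g)\otimes(r+\sigma_\varepsilon)$ |
| $1\times\mathbb Z/2$ | $(r+\sigma_\varepsilon)\otimes(r+\sigma_g)$ |
| $(\mathbb Z/2)^2$ | $(r+\sigma_g)\otimes(r+\sigma_g)$ |
| diagonal | $r\otimes r+\sigma_g\otimes\sigma_g+\sigma_\varepsilon\otimes\sigma_\varepsilon$ |

In the diagonal row the fourth pair $x=\xi=(1,1)$ satisfies (3) but is not a label in $\Sigma$.

Now look for a cell that is not in this table. A direct product of two groups gives tensor products of modules and of Weyl group representations, so from one-factor rows $r+\sigma_g$ or $r+\sigma_\varepsilon$ it produces only the first four rows. To leave the first four rows one must glue. The first thing to glue is a group with itself: two copies of $SO(4,1)$. The analogue of (1) (a case of Lemma 4 below) together with the first row of the table in Section 1 gives $r\otimes r+\chi_{lo}\otimes\chi_{lo}+\chi_{sh}\otimes\chi_{sh}$,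 and this is the diagonal row, whichever way the labels go. The attempt stops there, and for a visible reason: gluing pairs $E^-$ with $E^-$ and $T$ with $T$, so with equal factors each character is paired with itself. To break the pattern one needs a second group with the same family in which $E^-$ and $T$ carry the opposite characters. That is $SO(3,2)$ at $(3,1)$.

**Proposition 1.** There is no subgroup $S\subset(\mathbb Z/2)^2$ for which $\sum_\Sigma m_S(x,\xi)\sigma(x,\xi)$ equals
$$r\otimes r+\chi_{sh}\otimes\chi_{lo}+\chi_{lo}\otimes\chi_{sh}.\tag{4}$$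

**Proof.** Suppose $S$ works. The coefficients of $\sigma_g\otimes r$ and $r\otimes\sigma_g$ in (4) are $0$, so $S$ contains neither $(g,1)$ nor $(1,g)$. Hence $S$ is trivial or diagonal. The coefficient of $\sigma_\varepsilon\otimes r$ is $0$, so $\varepsilon\otimes1$ is not trivial on $S$. Hence $S$ is the diagonal. But then $m_S$ gives $\sigma_g\otimes\sigma_g$ the coefficient $1$, while in (4) the coefficient of $\chi\otimes\chi$ is $0$ for $\chi=\chi_{sh}$ and for $\chi=\chi_{lo}$. $\square$

## 4. The three theorems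

Let $1\neq z\in\ker(\mathrm{Spin}(5,\mathbb C)\to SO(5,\mathbb C))$.

**Theorem 1.** Let $G=(\mathrm{Spin}(5,\mathbb C)\times\mathrm{Spin}(5,\mathbb C))/\{(1,1),(z,z)\}$, with the real form induced by $\mathrm{Spin}(4,1)\times\mathrm{Spin}(3,2)$, and let $\lambda=\big((\frac32,\frac12),(3,1)\big)$, which is regular and integral. There is an HC cell $C$ in $\mathrm{Irr}(\mathfrak g,K)_\lambda$ with $C_{\mathbb Z}\otimes\mathbb C$ isomorphic to (4). There is no subgroup $S\subset\overline A=(\mathbb Z/2)^2$ with $m_C=m_S$ on $\Sigma$.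

**Theorem 2.** Let $G=\mathrm{Spin}(9,\mathbb C)$, $G(\mathbb R)=\mathrm{Spin}(6,3)$, and let $\lambda$ have coordinates $(3,1;\frac32,\frac12)$ (regular; dominant after reordering). Then $R(\lambda)=B_2\times B_2$, and there is an HC cell $C$ with $C_{\mathbb Z}\otimes\mathbb C$ isomorphic to (4). So the conjecture fails for a simple, simply connected $G$.

**Theorem 3.** Let $n=a+b$ and let $Q\subset\mathbb F_2^n$ be a subspace. Put $Z_Q=\{(z^{q_i})_i:q\in Q\}$ and $G_Q=\mathrm{Spin}(5,\mathbb C)^n/Z_Q$, with the real form induced by $\mathrm{Spin}(4,1)^a\times\mathrm{Spin}(3,2)^b$. Let $\lambda=(\lambda_i)$ with $\lambda_i=(\frac32,\frac12)$ for $i\le a$ and $\lambda_i=(3,1)$ for $i>a$ (integral). Among the irreducible modules on which $Z(G_Q)$ acts trivially there is exactly one HC cell $C_Q$ with special representation $r^{\otimes n}$. Let $\mathsf A=\{1,\dots,a\}$ and $\mathsf B=\{a+1,\dots,n\}$ if $\chi_{sh}=\sigma(g,1)$, and interchange $\mathsf A$ and $\mathsf B$ otherwise. Then: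

1. For $\sigma(x,\xi)\in\Sigma$, $m_{C_Q}(\sigma(x,\xi))$ is $1$ if $(x,\xi)\in L_Q$ and $0$ otherwise, where
$$L_Q=\{(x,\xi):\ (x_{\mathsf A},\xi_{\mathsf B})\in Q,\ (\xi_{\mathsf A},x_{\mathsf B})\in Q^\perp\}.\tag{5}$$
2. There are a subgroup $S\subset\overline A$ and an alternating form $\beta$ on $S$ with $L_Q=\{(x,\xi):x\in S,\ \xi|_S=\beta(x,\cdot)\}$. Thus $m_{C_Q}=m_{S,\psi}$ on $\Sigma$, where $\psi\in H^2(S,\mathbb C^\times)$ has commutator pairing $\psi(u,v)/\psi(v,u)=(-1)^{\beta(u,v)}$ and
$$m_{S,\psi}(x,\xi)=\sum_s\dim\mathrm{Hom}_{S^s}\big(\psi(s,\cdot)/\psi(\cdot,s),\ \xi^g\big),$$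
summed as in the definition of $m_S$.
3. The conclusion of the conjecture holds for $C_Q$ if and only if $Q=(Q\cap\mathbb F_2^a)\oplus(Q\cap\mathbb F_2^b)$.
4. If $Q$ is the graph of a linear map $B:\mathbb F_2^{\mathsf A}\to\mathbb F_2^{\mathsf B}$, then $S=\overline A$ and $\beta((u,v),(u',v'))=Bu\cdot v'+Bu'\cdot v$. So twists $\psi$ with $\beta$ of any even rank occur.

Theorem 1 is the case $a=b=1$, $Q$ the diagonal, of Theorem 3. It is not proved here that pairs $(S,\psi)$ suffice for all HC cells of all groups.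

**Example of a twist.** Let $S=(\mathbb Z/2)^2$ with the nondegenerate form $\beta(x,y)=x_1y_2+x_2y_1$. Then $m_{S,\psi}(x,\xi)=1$ exactly when $\xi=(x_2,x_1)$. The pairs are $x=\xi=0$, giving $r\otimes r$; $x=(1,0),\xi=(0,1)$, giving $\sigma_g\otimes\sigma_\varepsilon$; $x=(0,1),\xi=(1,0)$, giving $\sigma_\varepsilon\otimes\sigma_g$; and $x=\xi=(1,1)$, not a label. The sum is (4). Since $H^2((\mathbb Z/2)^2,\mathbb C^\times)=\mathbb Z/2$, in Theorems 1 and 2 we have $m_C=m_{S,\psi}$ with $S=\overline A$ and $\psi$ the nontrivial class.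

## 5. Coherent families, cuspidal data, and bases of standard modules

The groups $\Gamma$ below are finite-index subgroups of products of groups $SO(p,q)$ with $p+q$ odd, and their Levi subgroups. Coherence on a Levi subgroup $M$ of $\Gamma$ means coherence for the restrictions $F|_M$ of $F\in\mathrm{Rep}(G^{\rm ad})$, with $\mu$ running over a translate of the root lattice of $G$, which is $\mathbb Z^n$ for $SO(2n+1)$. We use these textbook facts.

**(F1)** (Schmid; Vogan, *Representations of Real Reductive Lie Groups*, §7.2.) For $\lambda$ regular, each $X\in\mathcal K(\Gamma)_\lambda$ lies in a unique coherent family with $\Theta(\lambda)=X$, and $w\cdot X=\Theta(w^{-1}\lambda)$.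

**(F2)** Restriction to and induction from finite-index subgroups, twisting by finite-order characters trivial on the identity component, and conjugation preserve coherent families, hence commute with $W(\lambda)$. For products of groups, $\mathcal K$ and its $W$-action are tensor products.

**(F3)** Let $P=MN$ be a real parabolic subgroup, and let $\Theta^M$ be coherent. Then $\mu\mapsto\mathrm{Ind}_P\Theta^M(u\mu)$ is coherent for each $u\in W$ for which it is defined. Induction is normalized. Indeed $\mathrm{Ind}_P(X)\otimes F=\mathrm{Ind}_P(X\otimes F|_P)$ and $\mathrm{gr}(F|_P)=F|_M$, so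
$$\mathrm{Ind}_P\Theta^M(u\mu)\otimes F=\sum_\nu\mathrm{Ind}_P\Theta^M(u\mu+\nu)=\sum_\nu\mathrm{Ind}_P\Theta^M(u(\mu+u^{-1}\nu)),$$
and the weights of $F$ are $W$-stable.

**(F4)** The class of $\mathrm{Ind}_P(X)$ depends only on $(M,X)$ up to $\Gamma$-conjugacy, because its global character is given by a formula involving only $M$ and the character of $X$.

**Cuspidal data.** A *datum* for $\Gamma$ is a pair $(M,\omega)$, where $M=Z_\Gamma(\mathfrak a)$ is a Levi subgroup with $\mathfrak a$ the split part of its center, and $\omega$ is a relative discrete series of $M$ of infinitesimal character $\lambda$, on which $\mathfrak a$ acts by its *exponent* $\nu\in\mathfrak a^*$. For $\Gamma$ between $SO(V)_0$ and $SO(V)$, $\dim V$ odd, $M$ is the intersection with $\Gamma$ of a product of blocks $GL(1,\mathbb R)$, $GL(2,\mathbb R)$ and one $SO(V')$ with $\dim V'$ odd. The coordinates of $\lambda$ (up to $W$) are distributed among the blocks: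

- A $GL(1)$-block carries one coordinate, equal to its exponent.
- A $GL(2)$-block carries two coordinates $(x,y)$ with $x-y\in\mathbb Z_{>0}$. Its scalars $r>0$ act by $r^{x+y}=|\det|^{(x+y)/2}$, and its block exponent is $\frac{x+y}2$.
- $SO(V')$ carries coordinates in $\frac12+\mathbb Z$, because Harish-Chandra parameters of discrete series of $SO(V')$ lie in $\rho$ plus the weight lattice.

The roots of $\mathfrak a$ are among $\pm\varepsilon_i,\pm2\varepsilon_i,\pm\varepsilon_i\pm\varepsilon_j$. An exponent is orthogonal to one of them only if a block exponent is zero or two block exponents have equal absolute value. The group $N_\Gamma(\mathfrak a)/M$ acts on $\mathfrak a$ by signed permutations of the $\varepsilon_i$. For instance, in $SO(4,1)$ the only proper Levi subgroup is $GL(1)\times SO(3)$, and the data on it at $(\frac32,\frac12)$ have exponent $\pm\frac32$ or $\pm\frac12$.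

**Lemma 2.** Suppose $\lambda$ is real and regular, and for each datum of $\Gamma$ the block exponents are nonzero with distinct absolute values. Then the classes $[\mathrm{Ind}_P\omega]$, for $(M,\omega)$ up to $\Gamma$-conjugacy, form a basis of $\mathcal K(\Gamma)_\lambda$.

**Proof.** The purpose is to see that all Langlands standard modules are induced from discrete series. The group $\Gamma$ is in Harish-Chandra's class. By the Langlands classification, irreducibles correspond to $\Gamma$-classes of triples $(P=MN,\tau,\nu)$ with $\tau$ irreducible tempered and $\nu$ real and strictly $P$-dominant, an imaginary part of the exponent being absorbed in $\tau$. The standard modules $\mathrm{Ind}_P(\tau\otimes e^\nu)$ are unitriangular with respect to the irreducibles, hence form a basis.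

Now $\tau$ is a constituent of a module induced from $(M',\omega'\otimes e^{i\kappa})$, with $M'\subset M$ a Levi subgroup, $\omega'$ a discrete series and $\kappa$ real. The infinitesimal character of $\omega'$ is real, and so is $\nu$, so realness of $\lambda$ forces $\kappa=0$. If $M'\neq M$, then $(M',\omega'\otimes e^\nu)$ is a datum whose exponent comes from $\mathfrak a$ and is therefore orthogonal to some root of $\mathfrak a'$ in $M$. By the remark above it has a zero block exponent or two of equal absolute value, contrary to hypothesis. So $\tau$ is a discrete series and $(M,\tau\otimes e^\nu)$ is a datum. Conversely, for a datum the exponent is regular, so there is a unique $P=MN$ for which it is strictly dominant. Hence $\Gamma$-classes of data and of Langlands triples correspond, and by (F4) the class of the standard module does not depend on the $P$ used. $\square$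

**The character $\eta$.** Let $\Gamma=SO(p,q)$ with $p+q$ odd and $p,q\ge1$. On $S(O(p)\times O(q))$ the character $\eta$ is the determinant of the $O(p)$-part. On Levi subgroups $\eta|_{GL(m)}=\mathrm{sgn}\det$ and $\eta|_{SO(V')}=\eta_{V'}$, which is $1$ if $V'$ is definite. For example, $-1\in GL(1)$ acts by $-1$ on a hyperbolic plane, hence with determinant $-1$ on its positive line.

**Lemma 3.** Let $\Gamma=SO(V)$ with $V$ indefinite of odd dimension, $\Gamma^0=SO(V)_0$, and assume the hypothesis of Lemma 2. For each datum $(M,\omega)$ of $\Gamma$: if $\eta\omega\not\cong\omega$, then $\mathrm{Ind}_P\omega|_{\Gamma^0}$ is one standard module; if $\eta\omega\cong\omega$, then $\omega|_{M\cap\Gamma^0}=U_+\oplus U_-$ and $\mathrm{Ind}_P\omega|_{\Gamma^0}$ is the sum of two distinct standard modules, interchanged by $\Gamma/\Gamma^0$. All standard modules of $\Gamma^0$ arise in this way. In particular, $E^-$ has as basis the differences $\mathrm{Ind}(U_+-U_-)$, over the classes of data with $\eta\omega\cong\omega$.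

**Proof.** First we move from $\Gamma$ to $M$. We have $\eta|_M\ne1$, because $M=\Gamma$ or $M$ contains a $GL$-block, where $\eta=\mathrm{sgn}\det$. So $\Gamma=M\Gamma^0$ and $\mathrm{Ind}_P\omega|_{\Gamma^0}=\mathrm{Ind}(\omega|_{M\cap\Gamma^0})$. By Clifford theory for the index-two subgroup $M\cap\Gamma^0\subset M$, the restriction $\omega|_{M\cap\Gamma^0}$ is irreducible if $\eta\omega\not\cong\omega$ and is $U_+\oplus U_-$ with $U_+\not\cong U_-$ if $\eta\omega\cong\omega$; and every relative discrete series of $M\cap\Gamma^0$ occurs in some $\omega$. The data of $\Gamma^0$ have the same exponents, so Lemma 2 applies to $\Gamma^0$ too.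

Next we check that $U_\pm$ give different basis elements. An element of $\Gamma$ that conjugates a datum on $M$ (or $M\cap\Gamma^0$) to another with the same exponent acts on $\mathfrak a$ by a signed permutation fixing a vector with nonzero entries of distinct absolute values. So it acts trivially on $\mathfrak a$ and lies in $M$. Therefore an element of $\Gamma^0$ carrying $U_+$ to $U_-$ would lie in $M\cap\Gamma^0$ and give $U_+\cong U_-$, which is false. Finally, $\Gamma/\Gamma^0$ is represented by an element of $M$, which fixes an irreducible $\omega|_{M\cap\Gamma^0}$ and swaps $U_\pm$. The statement about $E^-$ follows. $\square$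

**The space $E^+$ inside $\mathcal K(\Gamma)_\lambda$.** An irreducible $X$ of $\Gamma$ with $\eta X\not\cong X$ has irreducible restriction, fixed by $\Gamma/\Gamma^0$, and $X+\eta X$ restricts to $2X|_{\Gamma^0}$. If $\eta X\cong X$, it restricts to a sum $X_++X_-$ of two swapped irreducibles. So restriction gives a $W(\lambda)$-isomorphism
$$\{\Theta\in\mathcal K(\Gamma)_\lambda:\eta\Theta=\Theta\}\ \cong\ E^+.\tag{6}$$

## 6. $SO(4,1)$ at $(\frac32,\frac12)$: $E^+=r\oplus\mathrm{sgn}$, $E^-=\chi_{lo}$, $T=\chi_{sh}\oplus\mathrm{sgn}$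

Let $\Gamma=SO(4,1)$. The only proper Levi subgroup is $M=GL(1,\mathbb R)\times SO(3)$, with $\eta|_M=\mathrm{sgn}\boxtimes1$. Its data have one block exponent, $\pm\frac32$ or $\pm\frac12$, so Lemmas 2 and 3 apply.

**Step 1: the induced modules and the action on them.** The aim is to write coherent families through all modules induced from $M$. For $b\in\frac12+\mathbb Z$ let $F_b$ be the irreducible representation of $SO(3)$ of dimension $2b$ if $b>0$, and $F_{-b}=-F_b$; the Weyl character formula shows that this is coherent. For $\delta\in\{1,\mathrm{sgn}\}$ and $a,b\in\frac12+\mathbb Z$ put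
$$I_\delta(a,b)=\mathrm{Ind}\big(\delta\,\mathrm{sgn}^{a-1/2}|\cdot|^a\boxtimes F_b\big).$$
The power of $\mathrm{sgn}$ makes this coherent on $M$, since a weight $\nu_1$ of $GL(1)$ is $x\mapsto x^{\nu_1}=\mathrm{sgn}^{\nu_1}|x|^{\nu_1}$. By (F3), both $\mu\mapsto I_\delta(\mu_1,\mu_2)$ and $\mu\mapsto I_\delta(\mu_2,\mu_1)$ are coherent. There are two relations. Clearly $I_\delta(a,-b)=-I_\delta(a,b)$. Also, let $\gamma$ be a reflection in $O(1,1)$ inverting $GL(1)$, times $-1$ on $\mathbb R^3$; its determinant is $(-1)(-1)^3=1$, so $\gamma\in\Gamma$. It fixes $F_b$ and carries $\delta\,\mathrm{sgn}^{a-1/2}|\cdot|^a$ to $\delta\,\mathrm{sgn}^{a-1/2}|\cdot|^{-a}=\delta\,\mathrm{sgn}^{2a}\,\mathrm{sgn}^{-a-1/2}|\cdot|^{-a}$, with $2a$ odd. By (F4),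
$$I_\delta(-a,b)=I_{\delta\,\mathrm{sgn}}(a,b).$$
Put $A_\delta=I_\delta(\frac32,\frac12)$ and $B_\delta=I_\delta(\frac12,\frac32)$. The family through $A_\delta$ is $I_\delta(\mu_1,\mu_2)$ and the family through $B_\delta$ is $I_\delta(\mu_2,\mu_1)$. Evaluating at $s\lambda=(\frac12,\frac32)$ and $t\lambda=(\frac32,-\frac12)$:
$$sA_\delta=B_\delta,\quad sB_\delta=A_\delta,\quad tA_\delta=-A_\delta,\quad tB_\delta=I_\delta(-\tfrac12,\tfrac32)=B_{\delta\,\mathrm{sgn}},\tag{7}$$
and $\eta A_\delta=A_{\delta\,\mathrm{sgn}}$, $\eta B_\delta=B_{\delta\,\mathrm{sgn}}$.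

**Step 2: bases.** The aim is to list all standard modules. The group $\Gamma^0$ has maximal compact subgroup $SO(4)$, and $W_K$ consists of the permutations and even sign changes. So there are two discrete series $D_\pm$ of $\Gamma^0$, with Harish-Chandra parameters $(\frac32,\pm\frac12)$. The element $\mathrm{diag}(1,1,1,-1;-1)\in\Gamma\setminus\Gamma^0$ inverts one factor of the compact Cartan subgroup and interchanges them. So $\Gamma$ has the single discrete series $D=\mathrm{Ind}_{\Gamma^0}^\Gamma D_+$, and $\eta D=D$. The data on $M$ up to conjugacy (which inverts $GL(1)$) give $A_1,A_{\rm sgn},B_1,B_{\rm sgn}$. By Lemma 2, a basis of $\mathcal K(\Gamma)_\lambda$ is $D,A_\delta,B_\delta$. By Lemma 3, a basis of $\mathcal K(\Gamma^0)_\lambda$ is $D_\pm$, $A^0=A_\delta|_{\Gamma^0}$, $B^0=B_\delta|_{\Gamma^0}$, and $\Gamma/\Gamma^0$ swaps $D_\pm$ and fixes $A^0,B^0$.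

**Step 3: $T$.** Its basis is $A'=A_1-A_{\rm sgn}$, $B'=B_1-B_{\rm sgn}$. By (7), $s$ swaps $A'$ and $B'$, while $tA'=-A'$ and $tB'=B_{\rm sgn}-B_1=-B'$. So $T=\chi_{sh}\oplus\mathrm{sgn}$.

**Step 4: $E^\pm$.** On $\langle A^0,B^0\rangle$, $s$ swaps and $t=\mathrm{diag}(-1,1)$, so this span is $r$. It remains to act on $D_\pm$ modulo this span, and for that we compare characters on the regular set of the compact Cartan subgroup $T_c$. There $A^0$ and $B^0$ vanish. Indeed, a regular element of $T_c$ has eigenvalue $1$ with multiplicity one, while an elliptic element of $M\cap\Gamma^0=\mathbb R_{>0}\times SO(3)$ has trivial $\mathbb R_{>0}$-part and so eigenvalue $1$ with multiplicity at least three. On $T_c$ the characters of $D_\pm$ are linearly independent. By Schmid, the coherent family through a discrete series with Harish-Chandra parameter $\mu_0$ is given there by $(-1)^q\Delta^{-1}\sum_{w\in W_K}\mathrm{sgn}(w)e^{w\mu}$ for all $\mu\in\mu_0+\Lambda$, where $\Delta$ is the Weyl denominator of the chamber of $\mu_0$ and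 $q=\frac12\dim(\Gamma/K)$. Let $\Delta$ belong to the chamber of $\lambda$. The denominator of the chamber of $t\lambda$ is $-\Delta$. So the families with $\Theta(\lambda)=D_+$ and $\Theta(\lambda)=D_-$ are, on $T_c$,
$$(-1)^q\Delta^{-1}\sum_{w\in W_K}\mathrm{sgn}(w)e^{w\mu},\qquad -(-1)^q\Delta^{-1}\sum_{w\in W_K}\mathrm{sgn}(w)e^{wt\mu}.$$
Put $\mu=s\lambda$. Since $s\in W_K$ and $tst\in W_K$ (with $ts=(tst)t$) are odd, both families change sign. Put $\mu=t\lambda$: the first family becomes minus the character of $D_-$, the second minus that of $D_+$. So modulo $\langle A^0,B^0\rangle$,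
$$sD_\pm=-D_\pm,\qquad tD_\pm=-D_\mp.$$
Hence $D_++D_-$ gives $\mathrm{sgn}$, and $E^+=r\oplus\mathrm{sgn}$. The line $E^-=\mathbb C(D_+-D_-)$ is $W$-stable and meets $\langle A^0,B^0\rangle$ in $0$, so on it $s=-1$ and $t=+1$ exactly. Thus $E^-=\chi_{lo}$. $\square$

## 7. $GL(2)$-blocks on a split plane pair

The next computation serves $SO(3,2)$ and $SO(6,3)$ at once. Let $V=\mathbb R^{2,2}\oplus V_0$ with $V_0=\mathbb R^{1,0}$ or $\mathbb R^{4,1}$, $\Gamma=SO(V)$, $\Gamma^0=SO(V)_0$. Write $\mathbb R^{2,2}=U\oplus U^*$ with bases $e_i,f_i$ and $\langle e_i,f_j\rangle=\delta_{ij}$. Fix $\Psi\in\mathcal K(SO(V_0))_{\lambda_0}$ (omitted if $V_0=\mathbb R^{1,0}$), and let $\lambda=(3,1;\lambda_0)$. When all coordinates vary, $\Psi$ is to be replaced by its coherent family. The reflections $s,t$ in $e_1-e_2$, $e_2$ act only on the first two coordinates, so in this section $\lambda_0$ and $\Psi$ stay fixed.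

**Step 1: principal series.** For $x,y\in\mathbb Z$ the family
$$I_{\delta_1\delta_2}(x,y)=\mathrm{Ind}\big(\delta_1\mathrm{sgn}^{x-1}|\cdot|^x\boxtimes\delta_2\mathrm{sgn}^{y-1}|\cdot|^y\boxtimes\Psi\big)$$
is coherent. For odd $x,y$ the powers of $\mathrm{sgn}$ are trivial, so (F4) gives $I_{\delta_1\delta_2}(x,y)=I_{\delta_2\delta_1}(y,x)$ and $I_{\delta_1\delta_2}(x,-y)=I_{\delta_1\delta_2}(x,y)$. The second uses the reflection of a hyperbolic plane inverting the second $GL(1)$, times $-1_{V_0}$. It has determinant $1$ because $\dim V_0$ is odd, and it centralizes $SO(V_0)$. With $M_{\delta_1\delta_2}=I_{\delta_1\delta_2}(3,1)$, evaluation at $(1,3)$ and $(3,-1)$ gives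
$$sM_{\delta_1\delta_2}=M_{\delta_2\delta_1},\qquad tM_{\delta_1\delta_2}=M_{\delta_1\delta_2}.\tag{8}$$

**Step 2: discrete series of $GL(2)$ and their families.** On $GL(2)^+=SL(2,\mathbb R)\times\mathbb R_{>0}$ put $D^\pm(x,y)=\Theta^\pm(x-y)\otimes r^{x+y}$, where the scalar $r>0$ acts by $r^{x+y}$. By the example in Section 2 this is coherent on $\mathbb Z^2$, and (2) gives
$$D^\pm(1,3)=D^\pm(3,1)+F,\qquad F=F_2\otimes r^4.\tag{9}$$
Put $\mathfrak D(x,y)=\mathrm{Ind}_{GL(2)^+}^{GL(2)}D^+(x,y)$. Elements of negative determinant swap lowest and highest weight modules, so $\mathfrak D(x,y)$ restricts to $D^+(x,y)+D^-(x,y)$. Let $\tilde F$ be an extension of $F$ to $GL(2)$. Then $\mathfrak D(1,3)=\mathfrak D(3,1)+\tilde F+\tilde F\otimes\mathrm{sgn}\det$.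

**Step 3: comparison with principal series.** The aim is to express $\tilde F+\tilde F\otimes\mathrm{sgn}\det$ through the $M_{\delta_1\delta_2}$. The principal series of $GL(2)$ from $|\cdot|^3\boxtimes\mathrm{sgn}|\cdot|$ restricts to $SL(2)$ as the principal series of $\mathrm{sgn}|\cdot|^2$, which is $F_2+D_2^++D_2^-$, and $r$ acts by $r^4$. So its constituents are $\mathfrak D(3,1)$ and one extension of $F$. Its twist by $\mathrm{sgn}\det$ is the principal series from $\mathrm{sgn}|\cdot|^3\boxtimes|\cdot|$, and consists of $\mathfrak D(3,1)$ and the other extension. Induce to $\Gamma$, with $\mathcal D(x,y)=\mathrm{Ind}(\mathfrak D(x,y)\boxtimes\Psi)$, $\mathcal D_1=\mathcal D(3,1)$, $\mathcal D_2=\mathcal D(3,-1)$: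
$$M_{1,\rm sgn}+M_{\rm sgn,1}=2\mathcal D_1+\mathrm{Ind}\big((\tilde F+\tilde F\otimes\mathrm{sgn}\det)\boxtimes\Psi\big)=\mathcal D_1+\mathcal D(1,3).$$

**Step 4: an element of $\Gamma^0$ that inverts scalars.** The aim is to identify $\mathcal D(1,-3)$. Let $w$ be $e_i\leftrightarrow f_i$ on $\mathbb R^{2,2}$ and $1$ on $V_0$. It is $+1$ on the positive plane spanned by the $e_i+f_i$ and $-1$ on the negative plane spanned by the $e_i-f_i$; as $-1\in SO(2)$, $w\in\Gamma^0$. It acts on $GL(U)$ by $h\mapsto{}^th^{-1}$. On $SL(2,\mathbb R)$ this is conjugation by an element of $SL(2,\mathbb R)$, and on scalars it is inversion. Now $D^\pm(1,-3)=\Theta^\pm(4)\otimes r^{-2}$ and $D^\pm(3,-1)=\Theta^\pm(4)\otimes r^{2}$. Hence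
$$w\text{ carries }D^\pm(1,-3)\text{ to }D^\pm(3,-1)\text{ (same sign) and is trivial on }SO(V_0).\tag{10}$$
By (F4), $\mathcal D(1,-3)=\mathcal D(3,-1)$.

**Step 5: the action on $\mathcal D_1,\mathcal D_2$.** The family through $\mathcal D_1$ is $\mathcal D(\mu_1,\mu_2)$; the family through $\mathcal D_2$ is $\mathcal D(\mu_1,-\mu_2)$, by (F3) with $u=t$. So $s\mathcal D_1=\mathcal D(1,3)$ and $s\mathcal D_2=\mathcal D(1,-3)$, and Steps 3 and 4 give
$$s\mathcal D_1=M_{1,\rm sgn}+M_{\rm sgn,1}-\mathcal D_1,\qquad s\mathcal D_2=\mathcal D_2,\qquad t\mathcal D_1=\mathcal D_2,\qquad t\mathcal D_2=\mathcal D_1.\tag{11}$$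

## 8. $SO(3,2)$ at $(3,1)$: $E^+=r\oplus1\oplus1$, $E^-=1\oplus\chi_{sh}$, $T=1\oplus\chi_{lo}$

Take $V_0=\mathbb R^{1,0}$ in Section 7.

**Step 1: bases.** The coordinates are integral, so no $SO(V')$ with $\dim V'>1$ occurs in a datum. This leaves $GL(1)^2$, with exponents $\pm3,\pm1$ in some order, and $GL(2)$ with $(x,y)\in\{(3,1),(3,-1),(1,-3),(-1,-3)\}$ and exponents $2,1,-1,-2$. So Lemmas 2 and 3 apply. A relative discrete series of $GL(2)$ is determined by $(x,y)$; it is $\mathfrak D(x,y)$. Conjugation by $w$ sends $(x,y)$ to $(-y,-x)$, so it identifies $(-1,-3)$ with $(3,1)$ and $(1,-3)$ with $(3,-1)$; and $(3,1)$ and $(3,-1)$ have exponents of different absolute value, so they are not conjugate. For $GL(1)^2$ all signed permutations are realized in $\Gamma$, so we may arrange the exponent to be $(3,1)$. Hence a basis of $\mathcal K(\Gamma)_\lambda$ is $\mathcal D_1,\mathcal D_2$ and the four $M_{\delta_1\delta_2}$. The twist $\eta$ fixes $\mathcal D_1,\mathcal D_2$ and sends $M_{\delta_1\delta_2}$ to $M_{\delta_1\mathrm{sgn},\,\delta_2\mathrm{sgn}}$.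

**Step 2: $T$.** It is spanned by $M_{1,1}-M_{\rm sgn,sgn}$, fixed by $s$ and $t$, and $M_{1,\rm sgn}-M_{\rm sgn,1}$, on which $s=-1$ and $t=1$, by (8). So $T=1\oplus\chi_{lo}$.

**Step 3: $E^+$.** By (6) we compute on the $\eta$-invariants. The elements $M_{1,1}+M_{\rm sgn,sgn}$ and $M_{1,\rm sgn}+M_{\rm sgn,1}$ are fixed by $W$. Modulo them, (11) says $s=\mathrm{diag}(-1,1)$ on $(\mathcal D_1,\mathcal D_2)$ and $t$ swaps, which is $r$. So $E^+=r\oplus1\oplus1$.

**Step 4: $E^-$.** Here $GL(2)\cap\Gamma^0=GL(2)^+$. Put $\delta(x,y)=\mathrm{Ind}_{GL(2)^+N}^{\Gamma^0}(D^+(x,y)-D^-(x,y))$, a coherent family. By Lemma 3, $E^-$ has basis $\delta_1=\delta(3,1)$, $\delta_2=\delta(3,-1)$. By (9) the two copies of $F$ cancel: $s\delta_1=\delta(1,3)=\delta_1$. Also $t\delta_1=\delta_2$ and $t\delta_2=\delta_1$. By (10) and (F4) for $\Gamma^0$ (recall $w\in\Gamma^0$ and that the sign is preserved), $s\delta_2=\delta(1,-3)=\delta(3,-1)=\delta_2$. So $s=1$ and $t$ swaps: $E^-=1\oplus\chi_{sh}$. $\square$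

Sections 6 and 8 prove the table of Section 1.

## 9. Grothendieck groups of glued groups

For $1\le i\le n$ let $\Gamma_i$ be $SO(4,1)$ or $SO(3,2)$, with $\lambda_i,E_i=E_i^+\oplus E_i^-,T_i$ as above. Write $\eta_i=(-1)^{k_i}$ and, for a subspace $Q\subset\mathbb F_2^n$,
$$\Gamma_Q=\Big\{\gamma\in\prod\Gamma_i:\ (k_i(\gamma_i))_i\in Q\Big\}\ \supset\ \Gamma^0=\prod\Gamma_i^0,\qquad \Gamma_Q/\Gamma^0\cong Q.$$

**Lemma 4.** As $W(\lambda)$-modules,
$$\mathcal K(\Gamma_Q)_\lambda\cong\bigoplus_{q\in Q}\Big[\bigotimes_{q_i=1}T_i\otimes\bigotimes_{q_i=0}E_i\Big]^Q,$$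
where $q'\in Q$ acts trivially on $T_i$ and by $(\pm1)^{q'_i}$ on $E_i^\pm$.

For $n=1$ this says $\mathcal K(\Gamma^0)=E$ (for $Q=0$) and $\mathcal K(\Gamma)\cong E^+\oplus T$ (for $Q=\mathbb F_2$). For $n=2$ and $Q$ the diagonal it is (1).

**Proof.**

**Step 1: the irreducibles of $\Gamma_Q$.** The aim is a description by Clifford theory with compatible extensions. For each irreducible $X_i$ of $\Gamma_i^0$ fixed by $\Gamma_i$, fix an extension $X_i^+$ to $\Gamma_i$, and put $X_i^-=\eta_iX_i^+$. Then $T_i$ has basis the $X_i^+-X_i^-$. Let $X=\boxtimes X_i$ be an irreducible module of $\Gamma^0$. Its stabilizer in $Q$ is $Q_X=\{q\in Q:q_i=1\Rightarrow X_i\text{ is fixed}\}$. Let $\tilde X$ be the extension of $X$ to $\Gamma_{Q_X}$ obtained by restricting $\boxtimes(X_i^+\text{ or }X_i)$ from $\prod_{X_i\text{ fixed}}\Gamma_i\times\prod_{X_i\text{ not fixed}}\Gamma_i^0$. For $c\in Q$, the $c$-conjugate of $\tilde X$ is $(cX)^\sim$, because the $X_i^+$ are $\Gamma_i$-modules and so are unchanged, up to isomorphism, by conjugation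 in $\Gamma_i$. By Clifford theory the irreducibles of $\Gamma_Q$ are
$$Y_{X,\zeta}=\mathrm{Ind}_{\Gamma_{Q_X}}^{\Gamma_Q}(\tilde X\otimes\zeta),\qquad \zeta\in\widehat{Q_X},\ X\text{ up to }Q.$$

**Step 2: splitting by twists.** The aim is a $W$-stable decomposition indexed by $q$. For $q\in Q_X$ put $Y_X^q=\sum_\zeta\zeta(q)Y_{X,\zeta}$. By Fourier inversion these form a basis. Twisting by $\chi\in\widehat Q$ sends $Y_{X,\zeta}$ to $Y_{X,\zeta\chi}$, so it multiplies $Y_X^q$ by $\chi(q)$. For fixed $q$ the span $\mathcal K^{(q)}$ of the $Y_X^q$ is therefore a common eigenspace for twisting by $\widehat Q$. By (F2) it is $W$-stable, and $\mathcal K(\Gamma_Q)_\lambda=\bigoplus_q\mathcal K^{(q)}$.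

**Step 3: $q=0$.** Restriction to $\Gamma^0$ sends $Y_X^0$ to $|Q_X|\sum_{c\in Q/Q_X}cX$. These orbit sums are a basis of the $Q$-invariants of $\mathcal K(\Gamma^0)_\lambda=\bigotimes E_i$. So $\mathcal K^{(0)}\cong(\bigotimes E_i)^Q$.

**Step 4: $q\ne0$, reduction to $\Gamma_{\langle q\rangle}$.** Let $\eta$ be the nontrivial character of $\Gamma_{\langle q\rangle}/\Gamma^0$ and $T_q=\{\Theta\in\mathcal K(\Gamma_{\langle q\rangle})_\lambda:\eta\Theta=-\Theta\}$. It has basis $\delta_X=\tilde X|_{\Gamma_{\langle q\rangle}}-\eta\,\tilde X|_{\Gamma_{\langle q\rangle}}$, over the $X$ fixed by $q$. By Step 1, conjugation by $c\in Q$ gives $c\,\delta_X=\delta_{cX}$. Let $q\in Q_X$. Restriction to $\Gamma_{\langle q\rangle}$ sends $Y_{X,\zeta}$ to $\sum_{c\in Q/Q_X}(cX)^\sim|_{\Gamma_{\langle q\rangle}}\otimes\zeta|_{\langle q\rangle}$. Half of the $\zeta$ have $\zeta(q)=1$ and half have $\zeta(q)=-1$, so $Y_X^q$ goes to $\frac{|Q_X|}2\sum_{c\in Q/Q_X}\delta_{cX}$. These sums, for $X$ up to $Q$, are a basis of $T_q^Q$. So $\mathcal K^{(q)}\cong T_q^Q$.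

**Step 5: $T_q$ as a tensor product.** We have $\Gamma_{\langle q\rangle}=\Gamma'\times\prod_{q_i=0}\Gamma_i^0$, with $\Gamma'\subset\prod_{q_i=1}\Gamma_i$ the subgroup on which all $k_i$ agree. Every $\eta_i$ with $q_i=1$ restricts to $\eta$ on $\Gamma'$. Expand $\bigotimes_{q_i=1}(X_i^+-X_i^-)$ as a sum over subsets $J$ of the support of $q$, with sign $(-1)^{|J|}$; the term of $J$ restricts on $\Gamma'$ to $\tilde X'\otimes\eta^{|J|}$, where $\tilde X'=\boxtimes_{q_i=1}X_i^+|_{\Gamma'}$. As many $J$ are even as odd, so the restriction is $2^{|q|-1}(\tilde X'-\eta\tilde X')$, with $|q|$ the size of the support. The elements $\tilde X'-\eta\tilde X'$ form a basis of the $\eta$-anti-invariants of $\Gamma'$. So restriction gives an isomorphism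
$$\bigotimes_{q_i=1}T_i\otimes\bigotimes_{q_i=0}E_i\ \cong\ T_q.$$
It is $W$-equivariant by (F2), and $Q$-equivariant, where $q'\in Q$ acts trivially on $T_i\subset\mathcal K(\Gamma_i)$ (conjugation within $\Gamma_i$) and by $(\pm1)^{q'_i}$ on $E_i^\pm$. All maps used commute with $W$ by (F2). $\square$

## 10. From $\Gamma_Q$ to $G_Q(\mathbb R)$, from multiplicities to a cell, and Theorem 1

**Step 1: $\Gamma_Q$-modules are $(\mathfrak g,K)$-modules for $G_Q$.** Let $\sigma$ be the complex conjugation on $\mathrm{Spin}(5,\mathbb C)^n$ defining the real form; it fixes all central elements $(z^{a_i})$. Let $\gamma\in\prod\Gamma_i=(SO(5,\mathbb C)^n)^\sigma$ lift to $\tilde g\in\mathrm{Spin}(5,\mathbb C)^n$. Then $\sigma(\tilde g)=(z^{\kappa_i})\tilde g$, and $\kappa$ does not depend on the lift. We have $\kappa_i=0$ if and only if $\gamma_i$ lies in the image of $\mathrm{Spin}(p,q)=\mathrm{Spin}(5,\mathbb C)^\sigma$. This group is connected, as the real points of a simply connected group, so its image is $\Gamma_i^0$. Hence $\kappa=k(\gamma)$.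 The image of $\tilde g$ in $G_Q$ is real if and only if $(z^{\kappa_i})\in Z_Q$, that is, $k(\gamma)\in Q$. So $G_Q(\mathbb R)\to SO(5,\mathbb C)^n$ has image $\Gamma_Q$ and kernel $Z(G_Q)$, the image of the $(z^{a_i})$, all of which are $\sigma$-fixed. Therefore the $(\mathfrak g,K)$-modules on which $Z(G_Q)$ acts trivially are the Harish-Chandra modules of $\Gamma_Q$. Since $Z(G_Q)$ acts trivially on every $F\in\mathrm{Rep}(G^{\rm ad})$, modules related by $\le_{LR}$ have the same central character. So $\mathcal K(\Gamma_Q)_\lambda$ is a $W(\lambda)$-stable summand of $K\mathcal M(\mathfrak g,K)_\lambda\otimes\mathbb C$, spanned by a union of HC cells.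

**Step 2: isolating one cell.** Let $\mathcal K_+$ be a $W(\lambda)$-stable summand spanned by a union of cells. Filter it by cells, compatibly with $\le_{LR}$. Since $W(\lambda)$ is finite, $\mathcal K_+\cong\bigoplus_CC_{\mathbb Z}\otimes\mathbb C$. By known result (i), members of a family $\Sigma$ occur only in cells with family $\Sigma$, and each such cell contains $\sigma_s$ exactly once. Therefore:
$$\begin{aligned}&\text{if }\sigma_s\text{ occurs exactly once in }\mathcal K_+,\text{ there is exactly one cell }C\subset\mathcal K_+\text{ with family }\Sigma,\\ &\text{and }m_C(\sigma)\text{ is the multiplicity of }\sigma\text{ in }\mathcal K_+\text{ for all }\sigma\in\Sigma.\end{aligned}\tag{12}$$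
By (i), these multiplicities determine $C_{\mathbb Z}\otimes\mathbb C$.

**Step 3: proof of Theorem 1.** Take $n=2$, $\Gamma_1=SO(4,1)$, $\Gamma_2=SO(3,2)$ and $Q$ the diagonal, so $G_Q=G$ and $\Gamma_Q=\Gamma_\Delta$. The values of $\lambda$ on the coroots $e_1\pm e_2,2e_i$ of each factor are integers, so $\lambda$ is integral. By Lemma 4 and Sections 6 and 8, $\mathcal K(\Gamma_Q)_\lambda$ is
$$(r+\mathrm{sgn})\otimes(r+1+1)\ \oplus\ \chi_{lo}\otimes(1+\chi_{sh})\ \oplus\ (\chi_{sh}+\mathrm{sgn})\otimes(1+\chi_{lo}).$$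
Its constituents in $\Sigma=\{r,\chi_{lo},\chi_{sh}\}\otimes\{r,\chi_{lo},\chi_{sh}\}$ are $r\otimes r$, $\chi_{lo}\otimes\chi_{sh}$ and $\chi_{sh}\otimes\chi_{lo}$, each once. By (12) there is a cell $C$ with $C_{\mathbb Z}\otimes\mathbb C$ equal to (4), and by Proposition 1 no subgroup $S$ satisfies $m_C=m_S$. The conjecture is false. $\blacksquare$

**Remark (labels cannot be chosen to rescue it).** With $\Gamma_1=\Gamma_2=SO(4,1)$ and $Q$ the diagonal, the same steps give a cell with $r\otimes r+\chi_{lo}\otimes\chi_{lo}+\chi_{sh}\otimes\chi_{sh}$. If one labeled the two $B_2$-factors by opposite conventions, this sum would read $r\otimes r+\sigma_g\otimes\sigma_\varepsilon+\sigma_\varepsilon\otimes\sigma_g$, which is in no row of the table in Section 3. So that choice violates the conjecture too.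

## 11. The subspaces $L_Q$ and the twist: Theorem 3

**Part 1.** The aim is to list the $\Sigma$-part of $\mathcal K(\Gamma_Q)_\lambda$. In Lemma 4 expand each $E_i=E_i^+\oplus E_i^-$, and let $c\in\mathbb F_2^n$ be the indicator of the indices where $E_i^-$ is chosen; this requires $q_ic_i=0$ for all $i$. An element $q'\in Q$ acts on the corresponding summand by $(-1)^{q'\cdot c}$, so invariance under $Q$ means $c\in Q^\perp$. By the table of Section 1 the $\Sigma$-part is
$$\sum_{\substack{(q,c)\in Q\times Q^\perp\\ q_ic_i=0\ \forall i}}\ \bigotimes_i\tau_i,\qquad \tau_i=\begin{cases}r&q_i=c_i=0\\ \Sigma\text{-part of }T_i&q_i=1\\ \Sigma\text{-part of }E_i^-&c_i=1.\end{cases}$$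
For $i\in\mathsf A$ the $\Sigma$-parts of $T_i$ and $E_i^-$ are $\sigma(g,1)$ and $\sigma(1,\varepsilon)$, that is, $(x_i,\xi_i)=(q_i,c_i)$. For $i\in\mathsf B$ they are $\sigma(1,\varepsilon)$ and $\sigma(g,1)$, that is, $(x_i,\xi_i)=(c_i,q_i)$. So $q=(x_{\mathsf A},\xi_{\mathsf B})$ and $c=(\xi_{\mathsf A},x_{\mathsf B})$. The terms correspond bijectively to the $(x,\xi)\in L_Q$ with $x_i\xi_i=0$ for all $i$, each with multiplicity one. In particular $r^{\otimes n}$ occurs once ($q=c=0$). By Step 1 of Section 10 and (12), the cell $C_Q$ exists, is unique, and satisfies part 1.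

**Part 2.** The aim is to recognize $L_Q$ as the graph of a form. For $(x,\xi),(x',\xi')\in L_Q$ with corresponding $(q,c),(q',c')$,
$$\xi(x)=\sum_ix_i\xi_i=q\cdot c=0,\qquad \xi(x')+\xi'(x)=q\cdot c'+q'\cdot c=0,\tag{13}$$
and $\dim L_Q=\dim Q+\dim Q^\perp=n$. Let $S$ be the projection of $L_Q$ to the $x$-coordinate, and for $(x,\xi)\in L_Q$, $x'\in S$ put $\beta(x,x')=\xi(x')$. To see that this is well defined, let $(0,\xi)\in L_Q$. For $(x',\xi')\in L_Q$, (13) gives $\xi(x')=\xi'(0)=0$. So $\{\xi:(0,\xi)\in L_Q\}\subset S^\perp$, with equality because both sides have dimension $n-\dim S$. Hence $\beta$ is well defined. It is bilinear, and it is alternating since $\beta(x,x)=\xi(x)=0$. If $x\in S$ and $\xi|_S=\beta(x,\cdot)$, choose $(x,\xi_0)\in L_Q$. Then $\xi-\xi_0\in S^\perp$, so $(0,\xi-\xi_0)\in L_Q$ and $(x,\xi)\in L_Q$. Thus $L_Q=\{(x,\xi):x\in S,\ \xi|_S=\beta(x,\cdot)\}$.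

Now we pass to cohomology. On a basis $v_1,v_2,\dots$ of $S$ let $b$ be the bilinear form with $b(v_i,v_j)=\beta(v_i,v_j)$ for $i<j$ and $0$ otherwise. Then $b(u,v)+b(v,u)=\beta(u,v)$, and $\psi=(-1)^b$ is a 2-cocycle with commutator pairing $(-1)^\beta$. Two cocycles with the same commutator pairing have symmetric quotient, which defines an abelian extension of $S$ by the divisible group $\mathbb C^\times$; this splits. So the class $\psi$ is unique. Since $\overline A$ is abelian, $m_{S,\psi}(x,\xi)$ is $1$ if $x\in S$ and $\xi|_S=\beta(x,\cdot)$, and $0$ otherwise. With part 1 this gives $m_{C_Q}=m_{S,\psi}$ on $\Sigma$.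

**Part 3.** The aim is to decide when $\beta$ can be dispensed with. Put $Q_{\mathsf A}=Q\cap\mathbb F_2^{\mathsf A}$ and $Q_{\mathsf B}=Q\cap\mathbb F_2^{\mathsf B}$. The condition $Q=(Q\cap\mathbb F_2^a)\oplus(Q\cap\mathbb F_2^b)$ is $Q=Q_{\mathsf A}\oplus Q_{\mathsf B}$ in either convention.

Suppose $Q=Q_{\mathsf A}\oplus Q_{\mathsf B}$. With $\perp$ taken inside $\mathbb F_2^{\mathsf A}$ and $\mathbb F_2^{\mathsf B}$, (5) says $x_{\mathsf A}\in Q_{\mathsf A}$, $\xi_{\mathsf B}\in Q_{\mathsf B}$, $\xi_{\mathsf A}\in Q_{\mathsf A}^\perp$, $x_{\mathsf B}\in Q_{\mathsf B}^\perp$. So $L_Q=S\times S^\perp$ with $S=Q_{\mathsf A}\times Q_{\mathsf B}^\perp$ and $S^\perp=Q_{\mathsf A}^\perp\times Q_{\mathsf B}$, and $m_{C_Q}=m_S$ by (3).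

Conversely, suppose $m_{C_Q}=m_S$ on $\Sigma$ for some subgroup $S$. All labels $(x,0)$ and $(0,\xi)$ occur in $\Sigma$. By (3), $m_S(x,0)=1$ exactly for $x\in S$ and $m_S(0,\xi)=1$ exactly for $\xi\in S^\perp$. Comparing with (5),
$$S=Q_{\mathsf A}\oplus(Q^\perp\cap\mathbb F_2^{\mathsf B}),\qquad S^\perp=(Q^\perp\cap\mathbb F_2^{\mathsf A})\oplus Q_{\mathsf B}.$$
Here $Q^\perp\cap\mathbb F_2^{\mathsf B}$ is the annihilator in $\mathbb F_2^{\mathsf B}$ of the projection of $Q$, and this projection has kernel $Q_{\mathsf A}$ on $Q$. So its dimension is $|\mathsf B|-\dim Q+\dim Q_{\mathsf A}$. Likewise $\dim(Q^\perp\cap\mathbb F_2^{\mathsf A})=|\mathsf A|-\dim Q+\dim Q_{\mathsf B}$. Then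
$$n=\dim S+\dim S^\perp=n-2\dim Q+2\dim Q_{\mathsf A}+2\dim Q_{\mathsf B},$$
so $\dim Q=\dim Q_{\mathsf A}+\dim Q_{\mathsf B}$, that is, $Q=Q_{\mathsf A}\oplus Q_{\mathsf B}$.

**Part 4.** If $Q=\{(u,Bu)\}$, then $Q^\perp=\{(B^Tv,v)\}$, and (5) gives $L_Q=\{(x,\xi)=((u,v),(B^Tv,Bu))\}$ with $u,v$ arbitrary. Hence $S=\overline A$ and $\beta((u,v),(u',v'))=B^Tv\cdot u'+Bu\cdot v'=Bu\cdot v'+Bu'\cdot v$. Its rank is $2\,\mathrm{rk}\,B$, so every even rank occurs. $\blacksquare$

## 12. $\mathrm{Spin}(6,3)$: the same twist in a simple, simply connected group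

In $SO(6,3)$ a split $\mathbb R^{2,2}$ and its complement $\mathbb R^{4,1}$ sit side by side. The half-integral/integral split of $\lambda$ keeps them apart, and passing to the identity component does the gluing.

Let $\Gamma=SO(6,3)=SO(\mathbb R^{2,2}\oplus V_0)$ with $V_0=\mathbb R^{4,1}$, and $\Gamma^0=SO(6,3)_0$. The group $\mathrm{Spin}(6,3)$ is connected and covers $\Gamma^0$, with kernel $\{\pm1\}=Z(\mathrm{Spin}(9,\mathbb C))$. As in Step 1 of Section 10, the modules on which $-1$ acts trivially form a $W(\lambda)$-stable summand $\mathcal K_+=\mathcal K(\Gamma^0)_\lambda$ spanned by a union of cells. For $\lambda=(3,1;\frac32,\frac12)$ the integral coroots are $2e_i$, and $e_i\pm e_j$ with $i,j$ both in $\{1,2\}$ or both in $\{3,4\}$. So $R(\lambda)=B_2\times B_2$ and $W(\lambda)=W_2\times W_1$, with $W_2$ acting on $(3,1)$ and $W_1$ on $(\frac32,\frac12)$. (Reordering the coordinates to make $\lambda$ dominant transports everything by an element of $W$.) Write $E_1^\pm,T_1$ for the modules of Section 6 and $E_2^\pm,T_2$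 for those of Section 8.

**Step 1: the data.** The aim is to check the hypothesis of Lemmas 2 and 3. The coordinates $\pm3,\pm1$ are integral, so they are not carried by an $SO(V')$. A $GL(2)$-block has $x-y\in\mathbb Z$, so it does not mix $\{3,1\}$ with $\{\frac32,\frac12\}$. Hence $3,1$ are carried by $GL(1)^2$ or by one $GL(2)$ with coordinates $(3,\pm1)$ up to $(x,y)\mapsto(-y,-x)$. By Witt's theorem we may conjugate these blocks onto $\mathbb R^{2,2}$, with complement $V_0=\mathbb R^{4,1}$ of Witt index 1. So $\frac32,\frac12$ are carried by $SO(4,1)$ or by $GL(1)\times SO(3)$. The exponents are $\pm3,\pm1$ (two $GL(1)$'s), or $\pm2$ or $\pm1$ (one $GL(2)$), together with at most one of $\pm\frac32,\pm\frac12$. They are nonzero with distinct absolute values, so Lemmas 2 and 3 apply.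

**Step 2: $\mathcal K(\Gamma)_\lambda$ is a tensor product.** The aim is to reduce to Sections 6 and 8. A conjugation between two data of the above form maps integral blocks to integral blocks, so it preserves $\mathbb R^{2,2}$ and $V_0$ and is given by $(\gamma_2,\gamma_1)\in S(O(2,2)\times O(4,1))$. On data, $\gamma_1$ acts as an element of $SO(4,1)$: replace it by $-\gamma_1$ if $\det\gamma_1=-1$, which changes nothing under conjugation. Likewise $\gamma_2$ acts as $\gamma_2\oplus\det\gamma_2\in SO(\mathbb R^{2,2}\oplus\mathbb R^{1,0})=SO(3,2)$. Conversely, given $\gamma_2\in O(2,2)$ and $\gamma_1\in SO(4,1)$, the element $(\gamma_2,(\det\gamma_2)\gamma_1)$ lies in $\Gamma$ and realizes both actions. Conjugations in $SO(3,2)$ between the data of Section 8 preserve the line $\mathbb R^{1,0}$ of vectors fixed by $M$, so they come from $O(2,2)$. Hence classes of data for $\Gamma$ are pairs of classes for $SO(3,2)$ at $(3,1)$ and for $SO(4,1)$ at $(\frac32,\frac12)$. By induction in stages, $\omega\otimes\psi\mapsto\mathrm{Ind}(\omega\boxtimes\psi)$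 gives a linear isomorphism
$$\mathcal K(SO(3,2))_{(3,1)}\otimes\mathcal K(SO(4,1))_{(3/2,1/2)}\ \to\ \mathcal K(\Gamma)_\lambda,$$
where the basis of the first factor is indexed by the six data of Section 8, inducing to the $M_{\delta_1\delta_2}$, $\mathcal D_1$ and $\mathcal D_2$. By (F3), $W_1$ acts on the second factor as in Section 6. By (8) and (11) with $V_0=\mathbb R^{4,1}$, $W_2$ acts on the first factor as in Section 8. The twist $\eta$ acts as $\eta\otimes\eta$.

**Step 3: the invariant part.** By (6) for $\Gamma$, the $\Gamma/\Gamma^0$-invariant part of $\mathcal K(\Gamma^0)_\lambda$ is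
$$\mathcal K(\Gamma)_\lambda^{\eta=1}\cong(E_2^+\otimes E_1^+)\oplus(T_2\otimes T_1),$$
with $\Sigma$-part $r\otimes r+\chi_{lo}\otimes\chi_{sh}$.

**Step 4: a basis of the anti-invariant part $\mathcal A$.** The data with $\eta\omega\cong\omega$ are those where both tensor factors are fixed by their own sign: $\mathfrak D(3,\pm1)\boxtimes D$ on $L=GL(2,\mathbb R)\times SO(4,1)$, with $D$ as in Section 6. Let
$$L^0=L\cap\Gamma^0=\{(h,y):\mathrm{sgn}\det h=\eta(y)\},\qquad L^{00}=GL(2)^+\times SO(4,1)_0,$$
the latter of index 2 in $L^0$. Let $\Psi_\pm$ be the coherent families for $SO(4,1)_0$ through $D_\pm$, and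
$$U_\pm(x,y;\mu)=\mathrm{Ind}_{L^{00}}^{L^0}\big(D^+(x,y)\boxtimes\Psi_\pm(\mu)\big),$$
which is coherent by (F2). An element of $L^0\setminus L^{00}$ interchanges $D^+\leftrightarrow D^-$ and $D_+\leftrightarrow D_-$ simultaneously. So for $(x,y)=(3,\pm1)$ and $\mu=(\frac32,\frac12)$, $U_+$ restricts to $D^+\boxtimes D_++D^-\boxtimes D_-$ and $U_-$ to $D^+\boxtimes D_-+D^-\boxtimes D_+$. Both are irreducible, and $(\mathfrak D\boxtimes D)|_{L^0}=U_++U_-$. By Lemma 3, $\mathcal A$ has basis
$$\delta_1=\mathrm{Ind}(U_+-U_-)(3,1;\tfrac32,\tfrac12),\qquad\delta_2=\mathrm{Ind}(U_+-U_-)(3,-1;\tfrac32,\tfrac12).$$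

**Step 5: the action on $\mathcal A$.**

- $W_1$: in $\mathcal K(SO(4,1)_0)$ the line $\mathbb C(D_+-D_-)=E_1^-$ is $\chi_{lo}$. So $(\Psi_+-\Psi_-)(w^{-1}\mu)=\chi_{lo}(w)(D_+-D_-)$ at $\mu=(\frac32,\frac12)$, and $W_1$ acts on $\mathcal A$ by $\chi_{lo}$.
- $s\in W_2$ on $\delta_1$: by (9), $D^+(1,3)=D^+(3,1)+F$, and $F$ extends to $GL(2)$. An element of $L^0\setminus L^{00}$ fixes $F$ and swaps $D_\pm$, so $\mathrm{Ind}_{L^{00}}^{L^0}(F\boxtimes D_+)\cong\mathrm{Ind}_{L^{00}}^{L^0}(F\boxtimes D_-)$. These terms cancel, and $s\delta_1=\delta_1$.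
- $t\in W_2$: $t\delta_1=\delta_2$, so $t\delta_2=\delta_1$.
- $s$ on $\delta_2$: the family through $\delta_2$ has $-\mu_2$ in its second slot, so $s\delta_2=\mathrm{Ind}(U_+-U_-)(1,-3;\frac32,\frac12)$. The element $w\in\Gamma^0$ of (10) acts on $GL(2)$ by $h\mapsto{}^th^{-1}$, which preserves the sign of $\det$, and trivially on $SO(4,1)$; so it normalizes $L^0$ and $L^{00}$. It carries $D^+(1,-3)$ to $D^+(3,-1)$. By (F4) for $\Gamma^0$, $s\delta_2=\delta_2$.

So $\mathcal A\cong(1\oplus\chi_{sh})\otimes\chi_{lo}$, with $\Sigma$-part $\chi_{sh}\otimes\chi_{lo}$.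

**Step 6: the cell.** By Steps 3 and 5 the $\Sigma$-part of $\mathcal K_+$ is $r\otimes r+\chi_{lo}\otimes\chi_{sh}+\chi_{sh}\otimes\chi_{lo}$. Since $r\otimes r$ occurs once, (12) gives a cell $C$ with $C_{\mathbb Z}\otimes\mathbb C$ equal to (4). By Proposition 1 no subgroup $S$ satisfies $m_C=m_S$. $\blacksquare$

**Remark (consistency with (ii)).** For $SO(6,3)$ itself, Step 2 gives the $\Sigma$-part of $\mathcal K(\Gamma)_\lambda$ as $(r+\chi_{lo})\otimes(r+\chi_{sh})$. Exactly one of $\chi_{lo},\chi_{sh}$ is $\sigma_g$, so this is the row of $\mathbb Z/2\times1$ or of $1\times\mathbb Z/2$ in the table of Section 3, as (ii) predicts for $SO(n)$. The twist appears on passing to $\mathrm{Spin}(6,3)$, where the term $T_2\otimes T_1$ survives together with $\mathcal A$, while $E_2^+\otimes T_1$ and $T_2\otimes E_1^+$ disappear.
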